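# The language $(ab)^*$ with a neutral letter is not recognized by bounded-depth threshold circuits with linearly many wires

## 1. Weighted threshold circuits, neutral letters, and the monoid of $(ab)^*$

### 1.1 Gates and circuits

**Definition (weighted threshold gate).** A weighted threshold gate with inputs $x_1,\dots,x_k\in\{0,1\}$ is given by weight functions $f_1,\dots,f_k:\{0,1\}\to\mathbb R$ and a threshold $t\in\mathbb R$. It outputs $1$ if $\sum_{i=1}^k f_i(x_i)>t$, and $0$ otherwise.

If all $f_i$ are the identity, this is the usual threshold gate. Then $t=k-1$ gives AND and $t=0$ gives OR. A negated input is obtained by taking $f_i(x)=1-x$, so no separate AND, OR or NOT gates are needed. Weights matter: with $f(x_i)=2^ix_i$, $f(y_i)=-2^iy_i$ and $t=0$, one gate with $2k$ inputs decides whether the binary number $x$ is larger than the binary number $y$. A gate with $k=0$ inputs is a constant.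

**Definition (circuit).** A circuit is a finite acyclic directed multigraph. Certain vertices of in-degree $0$ are the input gates, every other vertex carries a weighted threshold gate whose inputs are its incoming edges, and one vertex is the output. Fan-in and fan-out are unbounded. The edges are called wires. The depth is the maximal number of edges on a path that starts at an input gate.

We may assume that the output is not an input gate. If it is, discard all other gates and add one gate that copies the input; this circuit has one wire and depth $1$.

The basic definition is for binary inputs: input gate $i$ takes the value $w_i$ on input $w_1\dots w_n\in\{0,1\}^n$. For a larger finite alphabet $\Sigma$ we use the following convention. Fix an injective code $\Sigma\to\{0,1\}^\ell$ of constant length $\ell$. The circuit $C_n$ for words of $n$ letters has $\ell n$ binary input gates, which receive the concatenated codes of the letters. The code is arbitrary in everything below.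

**Definition ($\mathrm{WLTC}^0$).** $\mathrm{WLTC}^0$ is the class of languages recognized by (non-uniform) families $(C_n)_{n\ge1}$ of constant-depth circuits of weighted threshold gates in which $C_n$ has $O(n)$ wires, where $n$ is the number of letters of the input word.

As an example, take the alphabet $\{a,b,e\}$ with the code $a=10$, $b=01$, $e=00$, and the language of words in which a letter other than $e$ occurs and the first such letter is $a$. Put $\chi(a)=1$, $\chi(b)=-1$, $\chi(e)=0$; this is the first code bit minus the second. The single gate
$$\sum_{j=1}^n 3^{-j}\chi(w_j)>0$$
recognizes the language with $2n$ wires. Indeed, if $j$ is the first position with $w_j\ne e$, the term $\pm3^{-j}$ dominates, because $\sum_{j'>j}3^{-j'}=\frac12 3^{-j}$. If there is no such position, the sum is $0$.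

### 1.2 Neutral letters

**Definition (neutral letter).** A letter $e$ is neutral for $L$ if inserting or deleting occurrences of $e$ anywhere in a word does not change whether the word belongs to $L$.

For instance, $0$ is neutral for the set of words over $\{0,1\}$ whose number of $1$s is even. This language is called $L_{\text{parity}}$.

**Definition (the bicycle language).** $L_{\text{bicycle}}$ is $(ab)^*$ together with a neutral letter $e$, that is, $L_{\text{bicycle}}=e^*(ae^*be^*)^*$ over $\{a,b,e\}$.

So $eaeebeab\in L_{\text{bicycle}}$, while $abeb$ and $aabb$ are not in it. To test a word, delete all $e$'s and see whether $abab\cdots ab$ (possibly empty) remains.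

### 1.3 Monoids

The syntactic monoid of $L\subseteq\Sigma^*$ is $\Sigma^*$ modulo the congruence in which $x\sim x'$ iff for all words $y,z$: $yxz\in L\Leftrightarrow yx'z\in L$. It is finite iff $L$ is regular. A letter is neutral exactly when it is congruent to the empty word.

**Example (the monoid $B$).** Let $B$ be the syntactic monoid of $(ab)^*$. Words over $\{a,b\}$ fall into six classes: the empty word; the alternating words that begin and end with $a$; those that begin and end with $b$; the words in $(ab)^+$; the words in $(ba)^+$; and all words containing $aa$ or $bb$. Hence $B=\{1,a,b,ab,ba,0\}$ with $aba=a$, $bab=b$, $aa=bb=0$. The empty word differs from $ab$: inside $a\,\cdot\,b$ they give $ab\in(ab)^*$ and $aabb\notin(ab)^*$. The syntactic monoid of $L_{\text{bicycle}}$ is also $B$, with $e\mapsto1$.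

A *variety* of finite monoids is a class closed under submonoids, quotients and finite direct products. The variety generated by $M$ consists of the quotients of submonoids of the powers $M^r$, $r\ge1$. For an element $s$ of a finite monoid, $s^\omega$ is its unique idempotent power.

**Definition ($\mathbf A$ and $\mathbf{DA}$).** $\mathbf A$ is the variety of finite aperiodic monoids, that is, finite monoids containing no nontrivial group. $\mathbf{DA}\subseteq\mathbf A$ is the variety of finite monoids $M$ with $(xyz)^\omega y(xyz)^\omega=(xyz)^\omega$ for all $x,y,z\in M$.

The monoid $\{1,a,b\}$ with $xy=x$ for $x\neq 1$, which belongs to the "first letter" example above, is in $\mathbf{DA}$: if $xyz\ne1$ then $(xyz)^\omega$ absorbs everything on its right, and if $xyz=1$ then $x=y=z=1$. The monoid $B$ is aperiodic, since $s^2=s^3$ for all six elements. It is not in $\mathbf{DA}$: with $x=1$, $y=a$, $z=b$ we have $(ab)^\omega=ab$, and $ab\cdot a\cdot ab=(aba)(ab)=aab=0\ne ab$. We shall use the following theorem of Almeida: $\mathbf{DA}$ is the largest subvariety of $\mathbf A$ that does not contain $B$.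

## 2. Is $L_{\text{bicycle}}$ in $\mathrm{WLTC}^0$?

Three known results may be used.

(i) For every $m\ge2$, the language of words over $\{0,1\}$ whose number of $1$s is divisible by $m$ is not in $\mathrm{WLTC}^0$.

(ii) If a regular language with a neutral letter is in $\mathrm{WLTC}^0$, then its syntactic monoid is aperiodic.

(iii) Every regular language with a neutral letter whose syntactic monoid lies in $\mathbf{DA}$ is in $\mathrm{WLTC}^0$.

The syntactic monoid $B$ of $L_{\text{bicycle}}$ is aperiodic, so (ii) does not apply, and it is not in $\mathbf{DA}$, so (iii) does not apply. The report "An Approach to characterize the Regular Languages in $\mathrm{TC}^0$ with Linear Wires" (https://eccc.weizmann.ac.il/report/2009/085/download) states as Conjecture 1 that $L_{\text{bicycle}}\notin\mathrm{WLTC}^0$. We have to decide whether this is true: can threshold circuits of bounded depth with linearly many wires check that the letters $a$ and $b$ alternate, when they may be separated by arbitrary stretches of $e$'s? The answer is that the conjecture is true.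

**Theorem 1.** For all integers $d,C\ge1$ there is $n_0(d,C)$ such that for every $n\ge n_0(d,C)$, no circuit of weighted threshold gates of depth $\le d$ with at most $Cn$ wires decides $L_{\text{bicycle}}$ on words of $n$ letters. In particular $L_{\text{bicycle}}\notin\mathrm{WLTC}^0$.

**Theorem 2 (classification).** A regular language $L$ with a neutral letter is in $\mathrm{WLTC}^0$ iff its syntactic monoid is in $\mathbf{DA}$. Moreover, if the syntactic monoid is aperiodic but not in $\mathbf{DA}$, then for every fixed depth $D$ the minimal number $w(n)$ of wires of depth-$D$ circuits for $L$ at length $n$ satisfies $w(n)/n\to\infty$. (Here $w(n)=\infty$ if there is no such circuit.)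

**Theorem 3 (more gates).** Fix $q$. Theorem 1 (with $n_0$ depending also on $q$), and the "moreover" part of Theorem 2, remain true if besides weighted threshold gates one allows all gates computing $h(\sum_if_i(x_i))$, where $f_i:\{0,1\}\to N$, $h:N\to\{0,1\}$, and $N$ is any commutative monoid with $|N|\le q$ (for example all $\mathrm{MOD}_r$ gates, $r\le q$).

For Theorem 4 let $\lambda_1(n)=\lceil\log_2n\rceil$ and $\lambda_{i+1}(n)=\min\{r\ge0:\lambda_i^{(r)}(n)\le1\}$, where $\lambda_i^{(r)}$ is the $r$-fold iterate. For example $\lambda_1(16)=4$. Iterating $\lambda_1$ gives $16\to4\to2\to1$, so $\lambda_2(16)=3$. Iterating $\lambda_2$ gives $16\to3\to2\to1$, so $\lambda_3(16)=3$. The function $\lambda_2$ is essentially $\log^*$.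

**Theorem 4 (superlinearity is essentially optimal).** For every $i$ there are constants $d_i,c_i$ such that for all $n\ge2$, $L_{\text{bicycle}}$ at length $n$ has depth-$d_i$ weighted threshold circuits with at most $c_i\,n\,\lambda_i(n)$ wires. On the other side, for each fixed $d$, $n_0(d,C)$ in Theorem 1 can be taken primitive recursive in $C$.

The proof of Theorem 1 uses none of (i)–(iii). It allows arbitrary real weights, non-uniform families, wires that skip layers, and any letter code.

## 3. Three circuits by hand

**Without the neutral letter.** For $(ab)^*$ itself, at even length $n$, one checks that $w_j=a$ for odd $j$ and $w_j=b$ for even $j$. Over $\{a,b\}$, coded by one bit, this is a single AND gate (with negations) and $n$ wires; at odd length the answer is constantly $0$. So the difficulty comes from the neutral letter, which hides where the next non-$e$ letter is.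

**Depth one.** For $n\ge2$ no circuit of depth $1$ decides $L_{\text{bicycle}}$, with any number of wires. In depth $1$ the output gate reads input gates and constants only. Grouping the wires by letters, it tests $F_1(w_1)+\dots+F_n(w_n)>t$ for some real functions $F_j$. Put $e$ in positions $3,\dots,n$ and absorb their contribution into $t$. Since $ee,ab\in L_{\text{bicycle}}$ and $ae,eb\notin L_{\text{bicycle}}$,
$$F_1(e)+F_2(e)>t,\quad F_1(a)+F_2(b)>t,\quad F_1(a)+F_2(e)\le t,\quad F_1(e)+F_2(b)\le t.$$
The first two inequalities say that the sum of all four terms exceeds $2t$, and the last two say that it does not.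

**Quadratically many wires.** A word is in $L_{\text{bicycle}}$ iff in every prefix the number of $a$'s minus the number of $b$'s is $0$ or $1$, and in the whole word it is $0$: inside $\{0,1\}$, starting at $0$, the balance can only go up, down, up, down, and so on. With the code $a=10$, $b=01$, $e=00$, each of the two inequalities for the prefix of length $j$ is one gate with $2j$ wires. An AND on top gives depth $2$ and $O(n^2)$ wires. Section 10 brings this down to $O(n\lambda_i(n))$ for any fixed $i$.

## 4. Disjointness inside $L_{\text{bicycle}}$, and three places where simple arguments stop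

Let $\mathrm{DISJ}_k(u,v)=1$ iff there is no $r$ with $u_r=v_r=1$, for $u,v\in\{0,1\}^k$. Four positions of a word can hold one coordinate $r$: write $a$ in the first if $u_r=1$, $a$ in the second if $v_r=1$, $b$ in the third if $u_r=1$, $b$ in the fourth if $v_r=1$, and $e$ in each case otherwise. For $(u_r,v_r)=(0,0),(1,0),(0,1),(1,1)$ the block reads
$$eeee,\qquad aebe,\qquad eaeb,\qquad aabb,$$
that is, after deletion of $e$'s, the empty word, $ab$, $ab$, $aabb$. The concatenation of $k$ such blocks is in $L_{\text{bicycle}}$ iff no block is $aabb$, that is, iff $\mathrm{DISJ}_k(u,v)=1$. Each letter depends on $u$ only or on $v$ only. The weighted sum at a gate that reads only such letters has the form $\alpha(u)+\beta(v)$.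

**Definition (threshold query, threshold decision tree).** Let $U,V$ be finite sets. A threshold query on $U\times V$ is a function $(u,v)\mapsto[\alpha(u)+\beta(v)>t]$ with $\alpha:U\to\mathbb R$, $\beta:V\to\mathbb R$, $t\in\mathbb R$. A threshold decision tree of depth $m$ is a binary decision tree in which every root-to-leaf path has at most $m$ query nodes, each labeled by an arbitrary threshold query.

For example, $\mathrm{DISJ}_k$ has a threshold decision tree of depth $k$: ask $[u_r+v_r>1]$ for $r=1,\dots,k$.

*Counting all gates.* Take $n=4k$ and use all positions. Evaluating the gates in topological order gives a threshold decision tree, because once earlier gates have known values the sum at the next gate is $\alpha(u)+\beta(v)$ plus a constant. Its depth is the number of non-constant gates, which is at most $Cn=4Ck$. But depth $k$ is enough for $\mathrm{DISJ}_k$, so there is no contradiction. We need far fewer than $k$ queries.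

So use fewer positions and put $e$ everywhere else. If $S$ is a set of positions and $M$ a set of gates such that every gate outside $M$ sees at most one position of $S$ once the gates in $M$ are removed, then only the gates of $M$ and the output gate must be queried. This helps if $|M|\le\varepsilon|S|$ with a small constant $\varepsilon$.

*One cutoff for the fan-in.* Look at a single layer of gates that read positions directly, with at most $Cn$ wires. Choose a cutoff $T$ and put into $M$ all gates of fan-in $>T$, so $|M|\le Cn/T$. Join two positions if some other gate reads both. This conflict graph has at most $\sum\frac12(\text{fan-in})^2\le\frac12TCn$ edges, and by Turán's theorem (recalled in Section 5) it has an independent set $S$ with $|S|\ge n^2/(TCn+n)=n/(CT+1)$. The resulting guarantee is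
$$\frac{|M|}{|S|}\le\frac{C(CT+1)}{T},$$
and the right side exceeds $C^2\ge1$ for every $T$. Both bounds scale like $1/T$, so no choice of $T$ makes the ratio small. What does help is a gap: two cutoffs $T<T'$ with $T'$ much larger than $T$ and few wires entering the gates of fan-in in $(T,T']$. Delete from $S$ the few positions read by those gates. Then $|M|\le Cn/T'$ while $|S|$ is still of order $n/(CT)$. Among many disjoint ranges of fan-ins, one must carry few wires. This is the mechanism of Lemma 1, and an induction handles several layers.

*Paying for each query in rectangles.* Suppose we have $m\le\varepsilon k$ queries. The natural next step is to partition $\{0,1\}^k\times\{0,1\}^k$ into rectangles on which each query is constant. One query can already be too expensive. Let $\mathrm{val}(u)$ be the number with binary digits $u$, and take the query $[\mathrm{val}(u)-\mathrm{val}(v)>-\frac12]$, that is, $\mathrm{val}(u)\ge\mathrm{val}(v)$. If $(u,u)$ and $(u',u')$ with $\mathrm{val}(u)<\mathrm{val}(u')$ were in one rectangle with constant value, so would be $(u,u')$, where the value is $0$ instead of $1$. So at least $2^k$ rectangles are needed. But $\mathrm{DISJ}_k$ itself is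 resolved by $2\cdot 2^k$ rectangles: fix $u$ and split the $v$'s into those disjoint from $u$ and the others. The way past this point is to give up exactness. Under a product measure, splitting at medians resolves one threshold query on a quarter of the mass at once, and one can let the unresolved mass decay exponentially. This is Lemma 2.

## 5. Sparse sets of inputs in graphs with linearly many edges

**Turán's theorem, in the form used here.** A graph with $N\ge1$ vertices and at most $E$ edges has an independent set of size at least $N^2/(2E+N)$. To see this, order the vertices at random and keep each vertex that precedes all its neighbors. The kept vertices are independent, and their expected number is $\sum_v\frac1{\deg v+1}\ge\frac{N^2}{\sum_v(\deg v+1)}\ge\frac{N^2}{2E+N}$ by the Cauchy–Schwarz inequality.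

Write $\mathbb N=\{1,2,\dots\}$. Below, $G$ is a graph with $n$ distinguished vertices of in-degree $0$, the *sources*; other vertices of in-degree $0$ are allowed. A source $u$ *reaches* $v$ if there is a directed path, possibly of length $0$, from $u$ to $v$. For a vertex set $M$, $G-M$ is $G$ with the vertices of $M$ deleted.

**Lemma 1.** Let $d\ge0$, $C\ge1$ be integers and $\Phi:\mathbb N\to\mathbb N$ nondecreasing. There is $K=K(d,C,\Phi)$ such that the following holds for all $n\ge1$. Let $G$ be a finite acyclic directed multigraph with $n$ sources, at most $Cn$ edges, and all paths starting at sources of length $\le d$. Then there are an integer $1\le s\le K$, a set $S$ of sources with $|S|\ge n/s$, and a set $M$ of non-source vertices with $|M|\le n/\Phi(s)$, such that every vertex $v\notin M$ is reached in $G-M$ by at most one element of $S$.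

If $\Phi(s)=10^4s$, then $|M|\le n/(10^4s)\le|S|/10^4$, which is the inequality we want. The lemma is stated for all $\Phi$ because the induction needs it. Adding one more level makes $S$ smaller, by a factor that depends on $s$. So at the previous level $M$ must already be small compared with the future size of $S$, and this forces a faster growing $\Phi'$.

*Proof.* Let the level of $v$ be the maximal length of a path from a source to $v$. Vertices not reachable from any source are reached by no element of $S$ and need no attention. The levels are $0,\dots,d$, and level $0$ consists of the sources. Every in-neighbor of a vertex of level $j+1$ has level $\le j$ or is unreachable. We prove by induction on $j$, for all $\Phi$ simultaneously, the statement $P(j)$: the lemma holds, with a constant $K(j,C,\Phi)$, if its conclusion is required only for vertices $v$ of level $\le j$. Then $P(d)$ is the lemma.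

**Step 1: the base $P(0)$.** This step starts the induction. Take $s=1$, $S$ all sources, $M=\emptyset$, $K=1$. A source has in-degree $0$, so it is reached only by itself.

**Step 2: the scales.** Assume $P(j)$ for all functions, and let $\Phi$ be given. This step prepares a sequence of cutoffs with large gaps. For $s\in\mathbb N$ let
$$R(s)=4Cs,\qquad t_0(s)=1,\qquad t_{i+1}(s)=t_i(s)+2C\,\Phi\big(2s^2(Ct_i(s)+1)\big),\tag{1}$$
$$\Phi'(s)=2\Phi\big(2s^2(Ct_{R(s)}(s)+1)\big).\tag{2}$$
Each $t_i(s)$ is nondecreasing in $s$ (induction on $i$) and strictly increasing in $i$, and $R(s)$ increases with $s$. So $\Phi'$ is nondecreasing. Apply $P(j)$ with $\Phi'$ and obtain $s,S,M$ with $s\le K_0:=K(j,C,\Phi')$. From now on $R=R(s)$ and $t_i=t_i(s)$.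

**Step 3: what the vertices of level $j+1$ see.** This step bounds the total information entering the new level. For $v$ of level $j+1$ let $D(v)\subseteq S$ be the set of those $u\in S$ that reach, in $G-M$, some in-neighbor $h\notin M$ of $v$. By $P(j)$ each such $h$ is reached by at most one element of $S$ (by none, if $h$ is unreachable). Hence $|D(v)|\le\mathrm{indeg}(v)$, and $\sum_v|D(v)|\le Cn$ over all $v$ of level $j+1$.

**Step 4: finding a gap.** The classes $\{v:t_i<|D(v)|\le t_{i+1}\}$, $0\le i<R$, are disjoint. So for some $i<R$ the sum of $|D(v)|$ over the $i$-th class is at most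
$$\frac{Cn}{R}=\frac n{4s}\le\frac{|S|}4.$$
Fix this $i$ and put $s''=2s^2(Ct_i+1)$. Call a vertex $v$ of level $j+1$ small if $|D(v)|\le t_i$, medium if $t_i<|D(v)|\le t_{i+1}$, and big if $|D(v)|>t_{i+1}$.

**Step 5: medium vertices lose their sources.** Delete from $S$ all elements of the sets $D(v)$, $v$ medium. By Step 4 this leaves $S'\subseteq S$ with $|S'|\ge\frac34|S|\ge\frac{3n}{4s}$, and $D(v)\cap S'=\emptyset$ for medium $v$.

**Step 6: big vertices go into $M$.** The number of big vertices is at most $Cn/t_{i+1}$. By (1), $t_{i+1}\ge2C\Phi(s'')$, so this is at most $n/(2\Phi(s''))$. Let $M''$ be $M$ together with the big vertices. They have level $j+1\ge1$, so they are not sources. Since $t_i\le t_R$, we have $s''\le2s^2(Ct_R+1)$, and by (2) $|M|\le n/\Phi'(s)\le n/(2\Phi(s''))$. Altogether $|M''|\le n/\Phi(s'')$.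

**Step 7: small vertices are handled by an independent set.** Join two elements of $S'$ if both lie in $D(v)$ for some small $v$. The number of edges of this conflict graph is at most
$$\sum_{v\text{ small}}\frac{|D(v)|^2}2\le\frac{t_i}{2}\sum_v|D(v)|\le E:=\frac{t_iCn}2.$$
Turán's theorem gives an independent set $S''\subseteq S'$. Since $x\mapsto x^2/(2E+x)$ is increasing for $x>0$, we may insert the lower bound for $|S'|$:
$$|S''|\ge\frac{|S'|^2}{2E+|S'|}\ge\frac{\frac{9n^2}{16s^2}}{Ct_in+\frac{3n}{4s}}=\frac9{16}\cdot\frac n{s^2\big(Ct_i+\frac3{4s}\big)}\ge\frac9{16}\cdot\frac n{s^2(Ct_i+1)}\ge\frac n{s''}.$$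

**Step 8: checking $P(j+1)$ for $(s'',S'',M'')$.** Let $v\notin M''$. If $v$ has level $\le j$, then $v\notin M$, and the property is inherited from $(S,M)$, because shrinking $S$ and enlarging $M$ only decreases reachability. Now let $v$ have level $j+1$. A path in $G-M''$ from an element of $S''$ to $v$ has length at least $1$, and its last vertex before $v$ is an in-neighbor $h\notin M$ of $v$, reached in $G-M$. So all elements of $S''$ that reach $v$ lie in $D(v)\cap S''$. Since $v\notin M''$, $v$ is not big. If $v$ is medium, $D(v)\cap S''=\emptyset$. If $v$ is small, $D(v)\cap S''$ has at most one element, as $S''$ is independent. Finally, $s\le K_0$ and $i<R(s)$ give $s''\le K(j+1,C,\Phi)$ with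
$$K(j+1,C,\Phi)=2K_0^2\big(Ct_{R(K_0)}(K_0)+1\big),\qquad K_0=K(j,C,\Phi').\tag{3}$$
This proves $P(j+1)$. $\blacksquare$

## 6. Threshold decision trees under product measures

### 6.1 Splitting at medians

**Lemma 2.** Let $F:U\times V\to\{0,1\}$ be computed by a threshold decision tree of depth $m$, and let $\mu,\nu$ be probability measures on $U,V$. For every integer $s\ge0$ there are at most $4^s$ pairwise disjoint rectangles $X\times Y$, on each of which $F$ is constant, such that the part of $U\times V$ not covered by them has $(\mu\times\nu)$-measure at most $2^m(7/8)^s$.

The number of rectangles does not depend on $m$. The depth enters only through the factor $2^m$, so each query costs a constant factor.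

An example of one splitting step: on $\{1,\dots,2N\}^2$ with uniform measures, the query $[x-y>-\frac12]$ (that is, $x\ge y$) has $\alpha(x)=x$ with median $N$ and $\beta(y)=-y$ with median $-N$. On $\{x\ge N\}\times\{y\le N\}$, whose measure is at least $\frac14$, the query is constantly $1$.

*Proof.*

**Step 1: a tree of rectangles.** This step defines the object that we count. We build a tree $\mathcal T$ of depth $\le s$ whose nodes are triples $(X\times Y,q,\pi)$: a rectangle of positive measure, a node $q$ of the decision tree, and an integer $\pi\ge0$. Throughout, $\pi$ is the depth of $q$, and all inputs in $X\times Y$ are routed through $q$ by the decision tree. The root is $(U\times V,\text{root},0)$. A node whose $q$ is a leaf is called *terminal*; $F$ is constant on its rectangle.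

**Step 2: expanding a node.** This step resolves a query on a quarter of the mass. A nonterminal node at depth $<s$ is expanded as follows. Let $[\alpha(u)+\beta(v)>t]$ be the query at $q$. Let $a^*$ be a median of $\alpha$ under $\mu(\cdot|X)$, so $\mu(\alpha\le a^*|X)\ge\frac12$ and $\mu(\alpha\ge a^*|X)\ge\frac12$, and let $b^*$ be a median of $\beta$ under $\nu(\cdot|Y)$. (The smallest value $a$ with $\mu(\alpha\le a|X)\ge\frac12$ is a median.)

If $a^*+b^*>t$, split $X$ into $\{\alpha\ge a^*\},\{\alpha<a^*\}$ and $Y$ into $\{\beta\ge b^*\},\{\beta<b^*\}$. On $\{\alpha\ge a^*\}\times\{\beta\ge b^*\}$ the query is constantly $1$.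

If $a^*+b^*\le t$, split $X$ into $\{\alpha\le a^*\},\{\alpha>a^*\}$ and $Y$ into $\{\beta\le b^*\},\{\beta>b^*\}$. On $\{\alpha\le a^*\}\times\{\beta\le b^*\}$ the query is constantly $0$.

In either case one of the four sub-rectangles is *decided*. Its conditional measure $\rho$ is at least $\frac12\cdot\frac12=\frac14$, because the measure is a product. It becomes a child with $q$ replaced by the corresponding child of $q$ and $\pi$ by $\pi+1$. The other sub-rectangles of positive measure become children with the same $q$ and $\pi$. The invariants of Step 1 are preserved.

**Step 3: counting terminal nodes.** $\mathcal T$ has arity $\le4$ and depth $\le s$, so it has at most $4^s$ leaves, hence at most $4^s$ terminal nodes. Their rectangles are pairwise disjoint. These are the rectangles of the lemma.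

**Step 4: the uncovered mass decays.** Give each node the weight (measure of its rectangle)$\,\cdot2^{-\pi}$. The root has weight $1$. The children of an expanded node have total weight at most
$$(1-\rho)+\tfrac\rho2=1-\tfrac\rho2\le\tfrac78$$
times its weight. Hence the nodes at depth exactly $s$ have total weight at most $(7/8)^s$. Apart from the discarded sub-rectangles of measure $0$, the uncovered part is the union of the rectangles of the nonterminal nodes at depth $s$. For such a node $q$ is a query node, so its depth $\pi$ is less than $m$, and the measure of its rectangle is at most $2^m$ times its weight. So the uncovered part, null sets included, has measure at most $2^m(7/8)^s$. $\blacksquare$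

### 6.2 Disjointness needs linearly many threshold queries

We play Lemma 2 against the fact that rectangles on which $\mathrm{DISJ}_k=1$ are small under a biased product measure. Let every coordinate be $1$ with probability $p$. Then $\mathrm{DISJ}_k=1$ has measure $(1-p^2)^k$, and every $1$-rectangle will turn out to have measure at most $(1-p)^k$. If $m$ is negligible compared with $k$, Lemma 2 gives a contradiction when $(7/8)^s$ is much smaller than $(1-p^2)^k$ and $4^s(1-p)^k$ is much smaller than $(1-p^2)^k$, that is, when
$$\frac{-\ln(1-p^2)}{\ln(8/7)}<\frac sk<\frac{\ln(1+p)}{\ln4}.$$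
The left side is of order $p^2$ and the right side of order $p$, so a small $p$ leaves room. For $p=\frac12$ the two sides are about $2.15$ and $0.29$, and there is no room. For $p=\frac1{32}$ they are about $0.0073$ and $0.0222$, and $s/k=\frac1{64}$ lies between them.

**Lemma 3.** Let $k$ be a multiple of $64$, $k\ge12800$. If $\mathrm{DISJ}_k:\{0,1\}^k\times\{0,1\}^k\to\{0,1\}$ is computed by a threshold decision tree of depth $m$, then $m>k/1000$.

*Proof.* Suppose $m\le k/1000$. Let $p=\frac1{32}$ and let $\mu=\nu$ be the product of $k$ Bernoulli$(p)$ measures. Then $(\mu\times\nu)(\mathrm{DISJ}_k=1)=(1-p^2)^k$.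

**Step 1: $1$-rectangles are small.** Let $X\times Y$ be a nonempty rectangle on which $\mathrm{DISJ}_k=1$. Let $I=\{r:\exists u\in X,\ u_r=1\}$ and $J=\{r:\exists v\in Y,\ v_r=1\}$. If $r\in I\cap J$, choose $u\in X$ with $u_r=1$ and $v\in Y$ with $v_r=1$. Then $(u,v)\in X\times Y$ is not disjoint, a contradiction. So $I\cap J=\emptyset$ and $|I|+|J|\le k$. All $u\in X$ vanish outside $I$ and all $v\in Y$ vanish outside $J$, hence
$$\mu(X)\nu(Y)\le(1-p)^{k-|I|}(1-p)^{k-|J|}\le(1-p)^k.\tag{4}$$

**Step 2: comparing measures.** Apply Lemma 2 with $s=k/64$. The set $\mathrm{DISJ}_k=1$ is covered by the uncovered part and the at most $4^s$ rectangles on which $\mathrm{DISJ}_k=1$. With (4),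
$$(1-p^2)^k\le2^m(7/8)^s+4^s(1-p)^k.$$
Divide by $(1-p^2)^k$, use $\frac{1-p}{1-p^2}=\frac1{1+p}=\frac{32}{33}$, $m\le k/1000$ and $4^{k/64}=2^{k/32}$:
$$1\le\Big(\frac{2^{64/1000}\cdot7/8}{(1-1/1024)^{64}}\Big)^{k/64}+\Big(\frac2{(33/32)^{32}}\Big)^{k/32}.\tag{5}$$

**Step 3: the numbers.** This step shows that (5) is false. By convexity of $2^x$ on $[0,1]$, $2^{0.064}\le1.064$, and by Bernoulli's inequality $(1-1/1024)^{64}\ge1-\frac{64}{1024}=\frac{15}{16}$. So the first base is at most $0.931/0.9375<0.9931$. By the binomial theorem $(1+\frac1{32})^{32}\ge1+1+\frac{32\cdot31}{2\cdot1024}>2.48$, so the second base is less than $0.81$. Since $k\ge12800$, the exponents are at least $200$ and $400$. Now $0.9931^{200}\le e^{-1.38}<0.26$, because $e^{1.38}\ge1+1.38+\frac{1.38^2}2+\frac{1.38^3}6+\frac{1.38^4}{24}>3.9$. Moreover $0.81^4<\frac12$, so $0.81^{400}<2^{-100}<0.01$. The right side of (5) is less than $0.27<1$, a contradiction. $\blacksquare$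

## 7. Proof of Theorem 1

**Step 1: choosing the positions.** This step finds many positions and few gates such that, apart from those gates, nobody sees two of the positions. Let $K=K(d,C,\Phi)$ with $\Phi(s)=10^4s$, and let
$$n\ge n_0:=51456\,K.$$
Suppose a circuit of depth $\le d$ with at most $Cn$ wires decides $L_{\text{bicycle}}$ on words of $n$ letters. Let $G$ be the multigraph obtained by merging, for each letter position, its $\ell$ input gates into one vertex, a *source*. Input gates have in-degree $0$, so $G$ is acyclic, its $n$ sources have in-degree $0$, it has as many edges as the circuit has wires, and all its paths from sources have length $\le d$. Lemma 1 yields $s\le K$, $S$ and $M$ with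
$$|S|\ge n/s\ge n/K\ge51456,\qquad|M|\le\frac n{10^4s}\le\frac{|S|}{10^4},$$
such that every vertex outside $M$ is reached in $G-M$ by at most one element of $S$. Put $k=64\lfloor|S|/256\rfloor$. Then $64\mid k$ and $4k\le|S|\le4k+256$. Since $51456=201\cdot256$, also $k\ge64\cdot201\ge12800$. Choose positions $p_1<p_2<\dots<p_{4k}$ in $S$.

**Step 2: the words.** This step embeds $\mathrm{DISJ}_k$. For $u,v\in\{0,1\}^k$ let $w(u,v)$ be the word of $n$ letters with $e$ at all positions other than $p_1,\dots,p_{4k}$ and, for $r=1,\dots,k$,
$$p_{4r-3}:a\text{ if }u_r=1,\quad p_{4r-2}:a\text{ if }v_r=1,\quad p_{4r-1}:b\text{ if }u_r=1,\quad p_{4r}:b\text{ if }v_r=1,$$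
and $e$ in each case otherwise. By the computation at the beginning of Section 4, $w(u,v)\in L_{\text{bicycle}}$ iff $\mathrm{DISJ}_k(u,v)=1$. Each letter of $w(u,v)$ depends on $u$ only, on $v$ only, or is constant.

**Step 3: few gates to query.** Let $M'=M\cup\{\text{output gate}\}$, and let $g_1,\dots,g_m$ be its elements, listed in a topological order of $G$. Then
$$m\le\frac{|S|}{10^4}+1\le\frac{4k+256}{10^4}+1\le\frac k{1000}.$$
The last inequality says $1.0256\le0.0006\,k$, and $0.0006\,k\ge7.68$.

**Step 4: $\mathrm{DISJ}_k$ is computed by a threshold decision tree of depth $m$.** The tree queries $g_1,\dots,g_m$ in this order, and a leaf is labeled by the answer for the output gate. We must specify the query for $g_i$ at the node where the answers were $g_1=z_1,\dots,g_{i-1}=z_{i-1}$.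

Let $h$ be an in-neighbor of $g_i$ (in the circuit). If $h\in M'$, then $h$ is among $g_1,\dots,g_{i-1}$, and we use the constant $z$ for it. Let $h\notin M'$. If $h$ is an input gate, it depends on its own letter only. Otherwise $h$ is a gate. All elements of $M'$ that are ancestors of $h$ precede $g_i$, so they are among $g_1,\dots,g_{i-1}$. Replace these gates by the constants $z_1,\dots,z_{i-1}$. Then the value of $h$ is determined by the letters whose source reaches $h$ in $G-M'$. Since $h\notin M$ and $M\subseteq M'$, at most one of these letters is at a position in $S$, and all letters at positions outside $S$ are constantly $e$. So in every case the value of $h$ is a function of at most one non-constant letter; it depends on $u$ only, on $v$ only, or is constant. Each wire into $g_i$ therefore contributes to the weighted sum a function of $u$, a function of $v$ or a constant. The sum has the form $\alpha(u)+\beta(v)+\text{const}$, and comparing it with the threshold of $g_i$ is a threshold query.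

Finally, on the path that $(u,v)$ takes, all answers equal the true gate values on $w(u,v)$. Indeed, if $z_1,\dots,z_{i-1}$ are the true values of $g_1,\dots,g_{i-1}$, then the values of the in-neighbors computed above are the true ones, so the answer to the $i$-th query is the true value of $g_i$. Hence the leaf gives the output of the circuit, which is $\mathrm{DISJ}_k(u,v)$.

**Step 5: contradiction.** $\mathrm{DISJ}_k$ has a threshold decision tree of depth $m\le k/1000$ with $64\mid k$ and $k\ge12800$. This contradicts Lemma 3.

A $\mathrm{WLTC}^0$ family has depth $\le d$ and at most $Cn$ wires for suitable integers $d,C\ge1$ and all $n$. Hence $L_{\text{bicycle}}\notin\mathrm{WLTC}^0$, and Conjecture 1 is true. $\blacksquare$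

## 8. Theorem 3 for $L_{\text{bicycle}}$: gates over small commutative monoids

Now gates $h(\sum_if_i(x_i))$ with values in commutative monoids $N$, $|N|\le q$, are allowed, where $N$ may change from gate to gate. For example, $N=\mathbb Z/2$, $f_i(x)=x$ and $h(z)=[z=0]$ give a $\mathrm{MOD}_2$ gate. We rerun the argument with *monoid queries* $(u,v)\mapsto h(\alpha(u)+\beta(v))$, where $\alpha(u),\beta(v)\in N$, allowed at the nodes of decision trees besides threshold queries.

**Step 1: Lemma 2 with $Q^s$ in place of $4^s$, where $Q=\max(4,q^2)$.** In the proof of Lemma 2, expand a node with a monoid query into the at most $q^2$ rectangles $\{\alpha=c\}\times\{\beta=c'\}$ of positive measure. On each of them the query is constant, so all children are decided: each moves to the proper child of $q$, and $\pi$ becomes $\pi+1$. The total weight is multiplied by $\frac12\le\frac78$. The arity is now at most $Q$. Everything else is unchanged.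

**Step 2: the analogue of Lemma 3.** Put
$$p=\frac1{100\ln Q},\qquad\sigma=\frac p{4\ln Q}=25p^2,\qquad s=\lfloor\sigma k\rfloor.$$
Here $\ln Q\ge\ln4>1$, so $p<0.01$. Suppose $\mathrm{DISJ}_k$ has a tree with threshold and monoid queries of depth $m\le p^2k$. As in Lemma 3, with Bernoulli$(p)$ measures and (4),
$$1\le\frac{2^m(7/8)^s}{(1-p^2)^k}+\frac{Q^s}{(1+p)^k}.$$
We have $\ln\frac87=-\ln(1-\frac18)\ge\frac18$, $-\ln(1-p^2)\le2p^2$ and $\ln(1+p)\ge p/2$. Moreover $(7/8)^s\le\frac87(7/8)^{\sigma k}\le\frac87e^{-25p^2k/8}$, $2^m\le e^{p^2k}$ and $Q^s\le e^{\sigma k\ln Q}=e^{pk/4}$. So the right side is at most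
$$\tfrac87e^{\,p^2k-\frac{25}8p^2k+2p^2k}+e^{\frac p4k-\frac p2k}=\tfrac87e^{-p^2k/8}+e^{-pk/4},$$
which is less than $1$ for all $k\ge k_1(q)$. Hence $m>p^2k$ for all $k\ge k_1(q)$.

**Step 3: the circuit.** Repeat Section 7 with $\Phi(s)=\lceil8/p^2\rceil s$ and $k=\lfloor|S|/4\rfloor$. Now $|M|\le|S|p^2/8$ and
$$m\le\frac{|S|p^2}8+1\le\frac{(4k+3)p^2}8+1\le p^2k$$
once $k$ is large, which holds once $n$ is large, depending on $d,C,q$. In Step 4 of Section 7 the contributions of the wires into a monoid gate $g_i$ are functions of $u$, functions of $v$ and constants, with values in $N$. Since $N$ is commutative, they can be collected into $\alpha(u)+\beta(v)$, with the constant absorbed into $\alpha$. So $g_i$ is a monoid query, and Step 2 gives the contradiction. $\blacksquare$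

## 9. From $B$ to every aperiodic monoid outside $\mathbf{DA}$: Theorem 2 and the rest of Theorem 3

If the syntactic monoid of $L$ is in $\mathbf{DA}$, then $L\in\mathrm{WLTC}^0$ by (iii). Conversely, if $L\in\mathrm{WLTC}^0$, its syntactic monoid is aperiodic by (ii). If it were not in $\mathbf{DA}$, the "moreover" part would contradict the bound $w(n)\le Cn$ given by the family. So it remains to prove the "moreover" part, and its analogue with the gates of Theorem 3.

Let $\eta:\Sigma^*\to M$ be the syntactic morphism of $L$, with $M$ aperiodic and $M\notin\mathbf{DA}$. Let $e_L$ be the neutral letter of $L$; then $\eta(e_L)=1$.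

**Step 1: $B$ is a quotient of a submonoid of a power of $M$.** The variety generated by $M$ is contained in $\mathbf A$ and not contained in $\mathbf{DA}$. By Almeida's theorem it contains $B$. So there are $r\ge1$, a submonoid $T\subseteq M^r$ and a surjective morphism $\pi:T\to B$.

**Step 2: membership in $L_{\text{bicycle}}$ in terms of $M$.** Let $\beta:\{a,b,e\}^*\to B$ send $a,b$ to their syntactic classes and $e$ to $1$. Then $L_{\text{bicycle}}=\beta^{-1}(P)$ with $P=\{1,ab\}\subseteq B$. Choose preimages in $T$ under $\pi$ of $\beta(a)$ and $\beta(b)$, and $1\in T$ for $e$. This defines a morphism $\theta=(\theta_1,\dots,\theta_r):\{a,b,e\}^*\to T\subseteq M^r$ with $\pi\theta=\beta$. Hence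
$$w\in L_{\text{bicycle}}\iff\theta(w)\in\pi^{-1}(P),$$
and the right side is a fixed Boolean combination of the conditions $[\theta_i(w)=x]$, $i\le r$, $x\in M$.

**Step 3: from elements of $M$ to membership in $L$.** For each $i$ and each letter $\gamma\in\{a,b,e\}$ pick a word $\psi_i(\gamma)\in\Sigma^*$ with $\eta(\psi_i(\gamma))=\theta_i(\gamma)$. Padding with $e_L$, give all these words a common length $c\ge1$. Extend each $\psi_i$ to a morphism, so $\eta\psi_i=\theta_i$. For each $g\in M$ pick a word $W_g$ with $\eta(W_g)=g$, all padded with $e_L$ to a common length $c'$. Since $M$ is the syntactic monoid, $x,x'\in M$ are equal iff for all $g,h\in M$: $gxh\in\eta(L)\Leftrightarrow gx'h\in\eta(L)$. Since $L=\eta^{-1}(\eta(L))$, we have $g\,\theta_i(w)\,h\in\eta(L)$ iff $W_g\psi_i(w)W_h\in L$. So $[\theta_i(w)=x]$ is a fixed Boolean combination of the $|M|^2$ conditions $[W_g\psi_i(w)W_h\in L]$.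

**Step 4: building circuits for $L_{\text{bicycle}}$.** Suppose that $w(n)/n\not\to\infty$ for some depth $D$. Then for some $C$ there are infinitely many $N$ such that $L$ at length $N$ has depth-$D$ circuits with at most $CN$ wires. For such large $N$ put $n=\lfloor(N-2c')/c\rfloor$. For $w$ of length $n$ the word $W_g\psi_i(w)W_h$ has length $cn+2c'\le N$; pad it with $e_L$ to length exactly $N$. Each code bit of the resulting word is a constant or a fixed function of the $O(1)$ code bits of one letter of $w$, so it is computed by a threshold circuit of $O(1)$ size and depth (write the function as an OR of ANDs of inputs and negated inputs). Use $r|M|^2$ copies of the circuit for $L$ at length $N$, these $O(N)$ constant-size circuits, and one constant-size circuit for the final Boolean combination. The result decides $L_{\text{bicycle}}$ at length $n$ in depth $D+O(1)$ with $O(N)$ wires, and $O(N)=O(n)$ because $N<c(n+1)+2c'$.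

**Step 5: contradiction.** As $N$ runs through infinitely many values, so does $n$, with fixed depth and a fixed constant in $O(n)$. This contradicts Theorem 1. If the additional gates of Theorem 3 are allowed, it contradicts Section 8. $\blacksquare$

## 10. Circuits with $O(n\lambda_i(n))$ wires, and the growth of $n_0$: Theorem 4

### 10.1 $n_0(d,C)$ is primitive recursive in $C$

The primitive recursive functions form the smallest class of functions on nonnegative integers that contains the constants, the successor and the projections and is closed under composition and primitive recursion. Addition and multiplication are examples, and so is the iterate $(i,x)\mapsto f^{(i)}(x)$ of a primitive recursive $f$.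

By Section 7, $n_0(d,C)=51456\,K(d,C,\Phi)$ with $\Phi(s)=10^4s$. We unwind the induction of Lemma 1. Put $\Phi_d=\Phi$ and $\Phi_j=(\Phi_{j+1})'$ for $j<d$, as in (2); these depend on $C$ and $s$. Let $t^{[j]}_i$ denote the sequence (1) formed with $\Phi_j$. If $(C,s)\mapsto\Phi_{j+1}(s)$ is primitive recursive, then so is $(i,C,s)\mapsto t^{[j+1]}_i(s)$, by one primitive recursion on $i$. Hence, by (2), $(C,s)\mapsto\Phi_j(s)$ is primitive recursive too. By (3), with $K_j=K(j,C,\Phi_j)$,
$$K_0=1,\qquad K_{j+1}=2K_j^2\big(C\,t^{[j+1]}_{4CK_j}(K_j)+1\big),\qquad K(d,C,\Phi)=K_d.$$
For fixed $d$ these are $d$ compositions of primitive recursive functions. So $n_0(d,\cdot)$ is primitive recursive.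

### 10.2 Properties of $\lambda_i$

We claim that each $\lambda_i$ is nondecreasing, $\lambda_i(1)=0$, $1\le\lambda_i(n)<n$ for $n\ge2$, and $\lambda_i(2n)\le\lambda_i(n)+1$ for $n\ge1$. For $i=1$ this is clear. Assume it for $i$.

Starting from $n\ge2$ and applying $\lambda_i$, the values strictly decrease as long as they are $\ge2$ and never jump below $1$. So the value $1$ is reached, after at least one and at most $n-1$ steps. This gives $1\le\lambda_{i+1}(n)<n$, and $\lambda_{i+1}(1)=0$. If $n\le n'$, the iterates of $n$ stay below those of $n'$ by monotonicity of $\lambda_i$, until those of $n$ are $\le1$; so $\lambda_{i+1}$ is nondecreasing.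

For the last property, first let $n=1$. Since $1\le\lambda_i(2)<2$, we have $\lambda_i(2)=1$, so $\lambda_{i+1}(2)=1=\lambda_{i+1}(1)+1$. Now let $n\ge2$ and $r=\lambda_{i+1}(n)$. For $x\ge2$, $\lambda_i(2x)\le\lambda_i(x)+1\le2\lambda_i(x)$. If an iterate $\lambda_i^{(t)}(2n)$ with $t\le r$ is $\le1$, then $\lambda_{i+1}(2n)\le r$. Otherwise we get $\lambda_i^{(t)}(2n)\le2\lambda_i^{(t)}(n)$ for $t\le r$ by induction on $t$: for $t<r$ the number $x=\lambda_i^{(t)}(n)$ is $\ge2$, and $\lambda_i^{(t+1)}(2n)\le\lambda_i(2x)\le2\lambda_i(x)$. Thus $\lambda_i^{(r)}(2n)\le2$, and one more step gives $\lambda_i^{(r+1)}(2n)\le1$. In both cases $\lambda_{i+1}(2n)\le r+1$.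

### 10.3 Testing alternation by summaries

**Step 1: reduction to alternation.** This step removes the boundary conditions. We may assume the code $a=10$, $b=01$, $e=00$; any other code is translated by $O(1)$ gates and wires per letter in $O(1)$ depth. Let $\mathrm{Alt}$ be the set of words over $\{a,b,e\}$ whose subsequence of non-$e$ letters has no two equal consecutive letters. For a factor of $w$ of length $l$, each of the four conditions "the first (last) non-$e$ letter exists and is $a$ (is $b$)" is one gate with $2l$ wires. "First is $a$" is $\sum_j3^{-j}\chi(w_j)>0$ as in Section 1.1, where $j$ runs over the positions of the factor; for $b$ change the sign, and for "last" use weights $3^j$. Moreover $w\in L_{\text{bicycle}}$ iff $w\in\mathrm{Alt}$, the first non-$e$ letter is not $b$, and the last is not $a$. The last two conditions cost $O(n)$ wires. So it suffices to construct, for every $i$, circuits for $\mathrm{Alt}$ at each length $n\ge2$ with depth $d_i$ and at most $c_in\lambda_i(n)$ wires (with new constants).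

**Step 2: blocks and summaries.** This step cuts the test into local tests. Let $n=n_0>n_1>\dots>n_L=1$. Level $0$ has the single block $[1,n]$. Each level-$\ell$ block, of length $l\le n_\ell$, is divided into $r=\lceil l/n_{\ell+1}\rceil$ consecutive nonempty subblocks of length $\le n_{\ell+1}$. All these subblocks are the level-$(\ell+1)$ blocks. Level-$L$ blocks have length $1$.

The *summary* of a subblock is the two-letter word $\sigma\tau$, where $\sigma$ is its first non-$e$ letter ($e$ if there is none), and $\tau$ is its last non-$e$ letter if this differs from $\sigma$, and $e$ otherwise. For instance $eabe$ has summary $ab$, and both $aba$ and $aea$ have summary $ae$. The code bits are: $[\text{first is }a]$ and $[\text{first is }b]$ for $\sigma$; $[\text{first is }b]\wedge[\text{last is }a]$ and $[\text{first is }a]\wedge[\text{last is }b]$ for $\tau$. The summary of a block is the concatenation of the summaries of its subblocks. Since the subblocks of a level tile $[1,n]$, and there are at most $n$ of them, computing all summaries of one level takes $O(n)$ wires and $O(1)$ depth.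

**Step 3: $w\in\mathrm{Alt}$ iff for every block at levels $0,\dots,L-1$ with at least two subblocks its summary is in $\mathrm{Alt}$.** Two consecutive non-$e$ letters of a block summary are of one of two kinds. Either they are $\sigma,\tau$ of one subblock, and differ by definition. Or they are the last non-$e$ letter of one subblock (which is $\tau$, or $\sigma$ if $\tau=e$) and the first non-$e$ letter of the next subblock not in $e^*$. In the second case they are consecutive non-$e$ letters of $w$. So $w\in\mathrm{Alt}$ implies that all summaries are in $\mathrm{Alt}$.

Conversely, let $w\notin\mathrm{Alt}$. Take positions $i<j$ with equal non-$e$ letters and only $e$ in between. Let $\ell$ be maximal such that $i,j$ lie in one level-$\ell$ block; level $0$ qualifies, and $\ell<L$ since level-$L$ blocks have length $1$. In this block $i,j$ lie in different subblocks, all subblocks strictly between are in $e^*$, and $w_i$, $w_j$ are the last, respectively first, non-$e$ letters of their subblocks. So they are equal consecutive non-$e$ letters of the summary, which is not in $\mathrm{Alt}$.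

The circuit for $\mathrm{Alt}$ therefore computes all summaries, tests the summary of every block with at least two subblocks, and takes one AND of the results. The AND has at most $n$ wires per level.

**Step 4: $i=1$.** Take $n_{\ell+1}=\lceil n_\ell/2\rceil$. Then $n_\ell=\lceil n/2^\ell\rceil$, so $L=\lceil\log_2n\rceil=\lambda_1(n)$, and $r\le2$. Each summary has at most $4$ letters and is tested with $O(1)$ wires in $O(1)$ depth. Each level costs $O(n)$ wires for summaries, tests and the AND. The total is $O(n\lambda_1(n))$ wires in constant depth.

**Step 5: from $i$ to $i+1$.** Take $n_{\ell+1}=\lambda_i(n_\ell)$ until the value $1$ is reached; by 10.2 the sequence is strictly decreasing and $L=\lambda_{i+1}(n)$. Test summaries with the circuits for $\mathrm{Alt}$ already constructed for $i$. Consider a level-$\ell$ block of length $l\le n_\ell$ with $r\ge2$ subblocks. Then $n_{\ell+1}<l$, so $r=\lceil l/n_{\ell+1}\rceil\le2l/n_{\ell+1}$, and $r\le l\le n_\ell$. Its summary has $2r$ letters, and the test uses at most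
$$c_i\cdot2r\cdot\lambda_i(2r)\le c_i\cdot2r\cdot\lambda_i(2n_\ell)\le c_i\cdot2r\,(n_{\ell+1}+1)\le4c_i\,r\,n_{\ell+1}\le8c_i\,l$$
wires. The second inequality is $\lambda_i(2n_\ell)\le\lambda_i(n_\ell)+1$, and the third uses $n_{\ell+1}\ge1$. The blocks of one level have total length $n$, so the tests of one level use at most $8c_in$ wires. Summaries and the final AND contribute $O(n)$ per level. With $L=\lambda_{i+1}(n)$ levels the total is at most $c_{i+1}n\lambda_{i+1}(n)$, and the depth is $d_{i+1}=d_i+O(1)$. $\blacksquare$

Read together, the two halves of Theorem 4 say the following. At fixed depth $d$, every circuit for $L_{\text{bicycle}}$ at length $n$ has more than $Cn$ wires as soon as $n\ge n_0(d,C)$. This is a bound $\omega(n)$ whose unbounded factor is the inverse of a primitive recursive function of $C$. For no fixed $i$ can it be improved to a lower bound $\omega(n\lambda_i(n))$ valid at every constant depth, since depth $d_i$ and $c_in\lambda_i(n)$ wires suffice.
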